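# A closed-set functor on unital $C^*$-algebras, partial ideals, and winding numbers on a triangle

## 1. Two-by-two matrices through their commutative subalgebras

Take $\mathcal A=M_2(\mathbb C)$ and look at it only through its commutative $C^*$-subalgebras containing $1$. Commuting normal matrices are simultaneously diagonalizable, so these subalgebras are $\mathbb C1$ and, for every rank-one projection $p$, the two-dimensional algebra
$$V_p=\mathbb Cp+\mathbb C(1-p)=V_{1-p}.$$
The Gel'fand spectrum of $\mathbb C1$ is one point. The spectrum of $V_p$ has two points: the character $\chi_p$ with $\chi_p(p)=1$, $\chi_p(1-p)=0$, and the character $\chi_{1-p}$ with the values exchanged.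

Choose a closed subset of every spectrum, $K_0\subset\mathrm{Spec}(\mathbb C1)$ and $K_p\subset\mathrm{Spec}(V_p)$, and ask that the choices agree in two ways. First, the inclusion $\mathbb C1\subset V_p$ induces a map $\mathrm{Spec}(V_p)\to\mathrm{Spec}(\mathbb C1)$, and we ask that it carry $K_p$ onto $K_0$. So either all the $K_p$ are empty or none is. With this condition alone there is an enormous number of families: for each pair $\{p,1-p\}$ choose freely one of the three nonempty subsets of a two-point set.

Second, let unitaries act. If $u$ is unitary, $\phi_u(x)=uxu^*$ maps $V_p$ onto $V_{upu^*}$, and $\chi\mapsto\chi\circ\phi_u$ maps $\mathrm{Spec}(V_{upu^*})$ to $\mathrm{Spec}(V_p)$. We ask that it carry the chosen set onto the chosen set. Take $u$ with $upu^*=1-p$. Then $V_{upu^*}=V_p$, and the induced map of $\mathrm{Spec}(V_p)$ to itself exchanges its two points. Hence $K_p$ is empty or the whole spectrum. Together with the first condition, exactly two families survive: all sets empty, or all sets full.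

The algebra $M_2(\mathbb C)$ has exactly two closed two-sided ideals, $M_2(\mathbb C)$ and $0$. The compatible families of closed sets in commutative subalgebras have found them.

Next take $\mathcal A=C(X)$. Now $\mathcal A$ is one of its own commutative subalgebras, conjugation by unitaries is the identity, and a compatible family is determined by the closed set $K\subset X=\mathrm{Spec}(\mathcal A)$, since every other member is an image of $K$. Every $K$ occurs, because images of images are images. Closed subsets of $X$ correspond to closed ideals of $C(X)$, so again the families are the closed two-sided ideals.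

Do compatible families of closed sets always find exactly the closed two-sided ideals?

## 2. The limit lattice, the ideal lattice, and the conjecture

Let $KHaus$ be the category of compact Hausdorff spaces and continuous maps, $uC^*$ the category of unital $C^*$-algebras and unital $*$-homomorphisms, and $Lat$ the category of complete lattices and maps preserving all suprema. $Lat$ is complete, and limits in it are computed on underlying sets with the pointwise order.

**Definition (contexts and spatial diagram).** A *context* of $\mathcal A$ is a commutative sub-$C^*$-algebra $V\subset\mathcal A$ containing the unit of $\mathcal A$. The category $S(\mathcal A)$ has the contexts as objects. Its arrows are the maps $\phi_u|_V:V\to W$ with $u\in\mathcal A$ unitary and $\phi_u(V)\subset W$, where $\phi_u(x)=uxu^*$. (Taking $u=1$ gives the inclusions.) The functor $G(\mathcal A):S(\mathcal A)^{op}\to KHaus$ sends $V$ to $\mathrm{Spec}(V)$ and $\phi_u|_V:V\to W$ to the map $\mathrm{Spec}(W)\to\mathrm{Spec}(V)$, $\chi\mapsto\chi\circ\phi_u|_V$.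

Let $\tau:KHaus\to Lat$ send a space to its lattice of closed sets, ordered by containment, and a continuous map to the direct image map. Put
$$\tilde\tau(\mathcal A)=\lim\ \tau\circ G(\mathcal A),$$
the limit over $S(\mathcal A)^{op}$. Concretely, an element of $\tilde\tau(\mathcal A)$ is a family $(K_V)_V$ of closed sets $K_V\subset\mathrm{Spec}(V)$ such that for every arrow $V\to W$ the induced map carries $K_W$ onto $K_V$. The order is containment for every $V$.

A unital $*$-homomorphism $f:\mathcal A\to\mathcal B$ gives a functor $f_*:S(\mathcal A)\to S(\mathcal B)$, $V\mapsto f(V)$, $\phi_u|_V\mapsto\phi_{f(u)}|_{f(V)}$. The maps $\mathrm{Spec}(f(V))\to\mathrm{Spec}(V)$ dual to $f|_V:V\to f(V)$ form a natural transformation $G(\mathcal B)\circ f_*^{op}\Rightarrow G(\mathcal A)$. The map $\tilde\tau(f):\tilde\tau(\mathcal B)\to\tilde\tau(\mathcal A)$ is the composite of the two canonical maps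
$$\lim \tau\circ G(\mathcal B)\to\lim\tau\circ G(\mathcal B)\circ f_*^{op}\to\lim\tau\circ G(\mathcal A).$$
In words: from $(K_W)_W$ keep only the sets $K_{f(V)}$, and push each forward to $\mathrm{Spec}(V)$. So $\tilde\tau$ is a contravariant functor $uC^*\to Lat$.

Let $\mathrm{Id}(\mathcal A)$ be the complete lattice of closed two-sided ideals of $\mathcal A$ ordered by *reverse* inclusion, made into a contravariant functor $uC^*\to Lat$ by $f\mapsto(J\mapsto f^{-1}(J))$. Reverse inclusion is forced by the commutative case: a bigger closed set has a smaller ideal of functions vanishing on it.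

**Conjecture (QPL 2013).** There is a natural isomorphism $\tilde\tau\cong\mathrm{Id}$ of contravariant functors $uC^*\to Lat$.

It is posed in "Contextuality and Noncommutative Geometry", https://group-mmm.org/qpl2014/slides/deSilva.pdf. The conjecture is false. We shall see a class of algebras for which $\tilde\tau(\mathcal A)$ is not a distributive lattice, whereas $\mathrm{Id}(\mathcal A)$ always is (Theorems A and B, Sections 8 and 9). Before that we prove that the natural comparison map always embeds $\mathrm{Id}$ in $\tilde\tau$, and that it is an isomorphism for commutative algebras and when there are many projections (Theorem C, Section 4). The place where that argument needs projections shows where to look for the counterexample.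

## 3. Invariant partial ideals

Families of closed sets indexed by contexts are clumsy. Here we replace such a family by a single set of normal elements.

**Definition.** An *invariant partial ideal* of $\mathcal A$ is a set $P$ of normal elements of $\mathcal A$ such that $P\cap V$ is a closed ideal of $V$ for each context $V$, and $uPu^*=P$ for each unitary $u\in\mathcal A$. Let $PI(\mathcal A)$ be the set of these, ordered by $P\le P'\iff P\supseteq P'$.

For example, if $J$ is a closed two-sided ideal of $\mathcal A$, the set $N(J)$ of normal elements of $J$ is an invariant partial ideal. For $M_2(\mathbb C)$, Section 1 says that $\{0\}$ and the set of all normal matrices are the only ones. Note what is *not* demanded: nothing is said about $x+y$ when $x,y\in P$ do not lie in a common context.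

**Lemma 1.** $\tilde\tau(\mathcal A)\cong PI(\mathcal A)$ as posets.

*Proof.* **From closed sets to ideals.** We first express compatibility through ideals. Closed sets $K\subset\mathrm{Spec}(V)$ correspond, order-reversingly, to closed ideals $I(K)=\{x\in V:\chi(x)=0\ \forall\chi\in K\}$ of $V$. Let $\varphi:V\to W$ be a unital $*$-homomorphism with dual map $r(\chi)=\chi\circ\varphi$, and let $K\subset\mathrm{Spec}(W)$ be closed. Then $r(K)$ is compact, hence closed. An $x\in V$ vanishes on $r(K)$ iff $\chi(\varphi(x))=0$ for all $\chi\in K$, so
$$I(r(K))=\varphi^{-1}(I(K)).$$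
So $\tilde\tau(\mathcal A)$ is the set of families of closed ideals $I_V\subset V$ with
$$I_V=(\phi_u|_V)^{-1}(I_W)\quad\text{for every arrow }\phi_u|_V:V\to W. \tag{1}$$

**From a family to a set.** Given such a family, put $P=\bigcup_VI_V$, a set of normal elements. We claim $P\cap V=I_V$. Let $x\in V\cap I_W$ for some context $W$, and let $C=C^*(x,1)\subset V\cap W$. By (1) for the inclusions $C\subset W$ and $C\subset V$ we have $x\in I_W\cap C=I_C=I_V\cap C$. So $x\in I_V$, which proves the claim. By (1) for the bijective arrow $\phi_u:V\to uVu^*$ we have $uI_Vu^*=I_{uVu^*}$, hence $uPu^*=P$.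

**From a set to a family.** Given $P\in PI(\mathcal A)$, put $I_V=P\cap V$. For an arrow $\phi_u|_V:V\to W$ and $x\in V$,
$$uxu^*\in I_W\iff uxu^*\in P\iff x\in P\iff x\in I_V,$$
which is (1).

**Inverse to each other.** Starting from a family we recover it, because $P\cap V=I_V$. Starting from $P$ we recover $P=\bigcup_V(P\cap V)$, because every normal $x$ lies in the context $C^*(x,1)$. Finally, $K_V\subset K_V'$ for all $V$ iff $I_V\supseteq I'_V$ for all $V$ iff $P\supseteq P'$. $\square$

We collect facts used constantly below, for $P\in PI(\mathcal A)$.

1. An intersection of invariant partial ideals is one, so joins in $PI(\mathcal A)$ are intersections. The bottom element, written $0$, is the set of all normal elements.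
2. If $1\in P$, then $P=0$ (bottom): for normal $x$, the ideal $P\cap C^*(x,1)$ contains $1$, hence $x$.
3. For normal $x$: $x\in P\iff|x|\in P$, and if $x\in P$ then $\varphi(x)\in P$ for each continuous $\varphi$ on the spectrum of $x$, extended to $0$ if necessary, with $\varphi(0)=0$. Indeed $P\cap C^*(x,1)$ consists of the elements vanishing on a closed subset of $\mathrm{Spec}\,C^*(x,1)$. There $x$ and $|x|$ have the same zeros, and $\varphi(x)$ vanishes wherever $x$ does.

## 4. Real rank zero: projections rebuild the ideal

Given $P\in PI(\mathcal A)$, the sensible attempt to prove the conjecture is to exhibit a closed ideal $J$ with $P=N(J)$. The obstacle is visible: an ideal is closed under sums of *noncommuting* elements and under multiplication by arbitrary elements, and $P$ comes only with unitary conjugation. In $M_n(\mathbb C)$ the attempt works. If $0\ne x\in P$, then a nonzero spectral projection of $|x|$ is in $P$ by fact 3, hence so is a rank-one projection below it, hence by conjugation every rank-one projection. Summing $n$ orthogonal ones inside one context, $1\in P$. Thus noncommutativity is handled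 by projections and unitaries. We now carry this as far as it goes.

**Definition.** A unital $C^*$-algebra has *real rank zero* if its invertible self-adjoint elements are dense in its self-adjoint elements.

If the self-adjoint elements with finite spectrum are dense, the algebra has real rank zero, because $y+\lambda1$ is invertible for arbitrarily small real $\lambda\neq0$ when $y$ has finite spectrum. This covers von Neumann algebras (by the spectral theorem) and unital AF algebras (approximate by elements of finite-dimensional subalgebras). By contrast $C([0,1])$ does not have real rank zero: a real function within $\frac14$ of $t-\frac12$ changes sign, hence has a zero.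

**Theorem C.** The map $\eta_{\mathcal A}:\mathrm{Id}(\mathcal A)\to\tilde\tau(\mathcal A)$, $J\mapsto(\text{hull of }J\cap V\text{ in }\mathrm{Spec}V)_V$, is a natural order embedding. It is an isomorphism whenever $\mathcal A$ is commutative or has real rank zero (e.g. all von Neumann algebras and all unital AF algebras). So the conjecture is true on the full subcategory of such algebras.

**The embedding, naturality, and the commutative case.** This part uses no projections. Under Lemma 1, $\eta_{\mathcal A}(J)$ corresponds to the ideals $J\cap V$, that is, to $N(J)$. A closed ideal is spanned by its self-adjoint elements, so $N(J)\supseteq N(J')\iff J\supseteq J'$, and $\eta_{\mathcal A}$ is an order embedding. It preserves joins, since $N(\bigcap J_i)=\bigcap N(J_i)$.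

Let $f:\mathcal A\to\mathcal B$ and let $P\in PI(\mathcal B)$ correspond to the family $(K_W)$. The component of $\tilde\tau(f)$ at $V$ is the image of $K_{f(V)}$ in $\mathrm{Spec}(V)$, whose ideal is $(f|_V)^{-1}(P\cap f(V))$ by the computation in Lemma 1. So
$$\tilde\tau(f)(P)=\{x\in\mathcal A\text{ normal}:f(x)\in P\}.$$
For $P=N(J)$ this set is $N(f^{-1}(J))$. That is naturality.

A bijective order embedding is an isomorphism in $Lat$, so it remains to prove surjectivity of $\eta_{\mathcal A}$ in the two cases. If $\mathcal A$ is commutative, $\mathcal A$ is a context and $P=P\cap\mathcal A$ is a closed ideal.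

**Tools for real rank zero.** For $y\ge0$ let $\mathrm{her}(y)=\overline{y\mathcal Ay}$. If $\psi$ is continuous on $[0,\infty)$ with $\psi(0)=0$, then $\psi(y)\in\mathrm{her}(y)$: approximate $\psi$ uniformly on the spectrum of $y$ by functions $\psi_n$ vanishing near $0$, and write $\psi_n(t)=t\cdot\frac{\psi_n(t)}{t^2}\cdot t$. The one deep input is Brown–Pedersen (*$C^*$-algebras of real rank zero*, J. Funct. Anal. 99 (1991), Thm 2.6): if $\mathcal A$ has real rank zero, every hereditary subalgebra has an approximate unit of projections.

The next lemma replaces spectral projections, which $\mathcal A$ need not contain: it produces a projection $r$ that lies between the spectral projections of $x$ for $(\varepsilon,\infty)$ and for $(\varepsilon',\infty)$.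

**Lemma 2.** Let $\mathcal A$ have real rank zero, $q\in\mathcal A$ a projection (possibly $1$), $x\in(q\mathcal Aq)_+$, $0<\varepsilon'<\varepsilon$. There is a projection $r\in B=\mathrm{her}((x-\varepsilon')_+)\subset q\mathcal Aq$ with $rf(x)=f(x)$ for all continuous $f$ on $[0,\infty)$ vanishing on $[0,\varepsilon]$. Moreover $rxr\ge\varepsilon'r$, and $sxs\le\varepsilon s$ for $s=q-r$.

*Proof.* Let $k:[0,\infty)\to[0,1]$ be continuous, $k=0$ on $[0,\varepsilon']$, $k=1$ on $[\varepsilon,\infty)$. Since $k(t)=\psi((t-\varepsilon')_+)$ with $\psi(s)=k(s+\varepsilon')$ and $\psi(0)=0$, we have $k(x)\in B$. Choose a projection $p\in B$ with $\|(1-p)k(x)\|<1$. Then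
$$S=1-(1-p)k(x)$$
is invertible, and $S^{\pm1}\in\mathbb C1+B$, a unital $C^*$-algebra in which $B$ is an ideal.

Let $f$ be as in the statement. Since $kf=f$, we get $Sf(x)=f(x)-(1-p)f(x)=pf(x)$. The element $j=S^{-1}pS$ is an idempotent in $B$, and
$$jf(x)=S^{-1}p\,pf(x)=S^{-1}pf(x)=S^{-1}Sf(x)=f(x).$$

Now we replace $j$ by its range projection. Put $z=1+(j-j^*)(j^*-j)=1+jj^*+j^*j-j-j^*$. As $(j-j^*)(j^*-j)=(j-j^*)(j-j^*)^*\ge0$, $z\ge1$ is invertible. One computes $jz=jj^*j=zj$. So $z=z^*$ commutes with $j$ and $j^*$. Let $r=jj^*z^{-1}\in B$. Then $r=r^*$, $r^2=(jj^*j)j^*z^{-2}=(jz)j^*z^{-2}=r$, and $rj=jj^*jz^{-1}=j$. Therefore $rf(x)=rjf(x)=jf(x)=f(x)$.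

For the first inequality put $y=(x-\varepsilon')_+$ and write $r=\lim yc_ny$ with $c_n\in\mathcal A$. Then
$$r(x-\varepsilon'1)r=r^*(x-\varepsilon'1)r=\lim\ yc_n^*\,[\,y(x-\varepsilon'1)y\,]\,c_ny\ \ge0,$$
because $y(x-\varepsilon'1)y=y^3\ge0$. So $rxr\ge\varepsilon'r$. For the second, $s(x-\varepsilon)_+=(q-r)(x-\varepsilon)_+=0$ by the property of $r$, and $x\le\varepsilon1+(x-\varepsilon)_+$ gives $sxs\le\varepsilon s$. $\square$

The next lemma turns an inequality into unitary equivalence, which is the only equivalence $P$ knows about.

**Lemma 3.** If $e,r$ are projections in a unital $C^*$-algebra $\mathcal A$ with $rer\ge\delta r$ for some $\delta>0$, there is a projection $t\le e$ unitarily equivalent to $r$ in $\mathcal A$.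

*Proof.* If $r=0$ take $t=0$. Otherwise let $v=er(rer)^{-1/2}$, with the inverse in $r\mathcal Ar$. Then $v^*v=r$, so $t=vv^*$ is a projection, and $ev=v$ gives $t\le e$. Since $rv=(rer)^{1/2}$, we have
$$rtr=rv(rv)^*=rer\ge\delta r,\qquad v^*rv=rer\ge\delta r,\qquad trt=v(v^*rv)v^*\ge\delta vrv^*=\delta t.$$
Hence $\|(1-t)r\|^2=\|r-rtr\|\le1-\delta$ and $\|(1-r)t\|^2=\|t-trt\|\le1-\delta$. Represent $\mathcal A$ faithfully on a Hilbert space. From $r-t=r(1-t)-(1-r)t$ and orthogonality of the ranges of $r$ and $1-r$,
$$\|(r-t)\xi\|^2=\|r(1-t)\xi\|^2+\|(1-r)t\xi\|^2\le(1-\delta)\big(\|(1-t)\xi\|^2+\|t\xi\|^2\big)=(1-\delta)\|\xi\|^2 .$$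
So $\|r-t\|<1$, and projections at distance less than $1$ are unitarily equivalent: for $z=tr+(1-t)(1-r)$ one has $zr=tz$ and $z^*z=1-(r-t)^2=zz^*$, which is invertible. So $z$ is invertible and $z^*z$ commutes with $r$ (from $zr=tz$ and its adjoint $rz^*=z^*t$). Hence $u=z(z^*z)^{-1/2}$ is a unitary with $uru^*=t$. $\square$

**Setting up surjectivity.** Let $\mathcal A$ have real rank zero, $P\in PI(\mathcal A)$, $\mathcal P$ the set of projections in $P$, and $I$ the closed two-sided ideal generated by $\mathcal P$. We show $P=N(I)$. Three closure properties of $\mathcal P$ are immediate. If $p'\le p\in\mathcal P$, then $p'=p'p\in P$ in the context $C^*(1,p,p')$. If $p,p'\in\mathcal P$ are orthogonal, then $p+p'\in P$ in the same way. And $\mathcal P$ is invariant under unitary conjugation. We write $p\sim q$ for Murray–von Neumann equivalence ($w^*w=p$, $ww^*=q$). If $w^*w=q$, $ww^*=p$ and $r\le q$, then $r\sim wrw^*\le p$.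

**Step 1: $p\in\mathcal P$, $q\sim p$ imply $q\in\mathcal P$.** *Purpose: upgrade unitary equivalence to Murray–von Neumann equivalence.* Apply Lemma 2 to $x=q(1-p)q$ with $\varepsilon'=\frac14$, $\varepsilon=\frac12$, obtaining $q=r+s$.

For $r$: since $r\le q$, $r(1-p)r=rxr\ge\frac14r$. By Lemma 3 some $t\le1-p$ is unitarily equivalent to $r$. Also $r\le q\sim p$, so $t\sim r\sim p''$ for some $p''\le p$, and $t\perp p''$. Let $w^*w=t$, $ww^*=p''$, so $w=p''wt$. Since $t\perp p''$, we have $w^2=0$, $wp''=0$, $tw=0$. The element $U=w+w^*+1-t-p''$ is self-adjoint. The cross terms in $U^2$ vanish, so $U^2=p''+t+(1-t-p'')=1$. Moreover $Up''=w^*$, and $Up''U=w^*U=w^*w=t$. So the unitary $U$ conjugates $p''$ to $t$. As $p''\in\mathcal P$, we get $t\in\mathcal P$, hence $r\in\mathcal P$.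

For $s$: $s(1-p)s=sxs\le\frac12s$, so $sps\ge\frac12s$. By Lemma 3, $s$ is unitarily equivalent to a subprojection of $p$, so $s\in\mathcal P$.

Thus $q=r+s\in\mathcal P$, a sum of orthogonal members.

**Step 2: if $q=\sum_{i=1}^nw_i^*w_i$ is a projection with $w_i\in p_i\mathcal Aq$, $p_i\in\mathcal P$, then $q\in\mathcal P$.** *Purpose: allow several members of $\mathcal P$ to cover $q$ jointly.* Induct on $n$. For $n=1$, $w_1$ is a partial isometry and $q\sim w_1w_1^*\le p_1$. Use Step 1. For $n\ge2$, apply Lemma 2 to $x=w_1^*w_1\in q\mathcal Aq$ with $\varepsilon'=\frac14$, $\varepsilon=\frac12$: $q=r+s$. As $rxr\ge\frac14r$, the element $v=w_1r(rxr)^{-1/2}$ satisfies $v^*v=r$ and $vv^*\le p_1$. So $r\in\mathcal P$ by Step 1. As $sxs\le\frac12s$,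
$$G=\sum_{i\ge2}sw_i^*w_is=s-sxs\ge\tfrac12s$$
is invertible in $s\mathcal As$, and $s=\sum_{i\ge2}(w_isG^{-1/2})^*(w_isG^{-1/2})$ with $w_isG^{-1/2}\in p_i\mathcal As$. By induction $s\in\mathcal P$. So $q=r+s\in\mathcal P$.

**Step 3: every projection $q\in I$ is in $\mathcal P$.** *Purpose: the ideal generated by $\mathcal P$ has no new projections.* Choose a finite sum $c=\sum_iy_ip_iz_i$ with $p_i\in\mathcal P$ and $\|q-c\|<\frac12$. Then $\|2q-q(c+c^*)q\|<1$, so $q(c+c^*)q\ge q$. From $(py^*-pz)^*(py^*-pz)\ge0$ we get $ypz+z^*py^*\le ypy^*+z^*pz$. Therefore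
$$G:=\sum_iq(y_ip_iy_i^*+z_i^*p_iz_i)q\ \ge\ q(c+c^*)q\ \ge\ q .$$
So $G$ is invertible in $q\mathcal Aq$, and $q=G^{-1/2}GG^{-1/2}$ is the sum of the elements $w^*w$ with $w=p_iy_i^*qG^{-1/2}$ and $w=p_iz_iqG^{-1/2}$. This has the form in Step 2, so $q\in\mathcal P$.

**Step 4: $P\subseteq N(I)$.** *Purpose: the projections in $P$ generate enough.* Let $x\in P$. Then $|x|\in P$ by fact 3, and $|x|\in I$ implies $x^*x\in I$, hence $x\in I$. So assume $x\ge0$. Let $\varepsilon'>0$ and let $h:[0,\infty)\to[0,1]$ be continuous with $h(0)=0$, $h=1$ on $[\varepsilon',\infty)$. Then $h(x)\in P$. Let $p$ be a projection in $\mathrm{her}((x-\varepsilon')_+)$. Since $h(x)(x-\varepsilon')_+=(x-\varepsilon')_+$, we have $h(x)p=p=ph(x)$. So $C^*(1,p,h(x))$ is a context, and in it $p=p\,h(x)\in P$, i.e. $p\in\mathcal P\subset I$. Multiplying $(x-\varepsilon')_+$ by an approximate unit of projections of $\mathrm{her}((x-\varepsilon')_+)$ gives $(x-\varepsilon')_+\in I$. Let $\varepsilon'\to0$: $x\in I$.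

**Step 5: $N(I)\subseteq P$.** *Purpose: the reverse inclusion.* Let $x\in N(I)$. Then $|x|\in N(I)$, and $|x|\in P$ implies $x\in P$ by fact 3. So assume $x\ge0$. Let $0<\varepsilon'<\varepsilon$ and take $r$ from Lemma 2 with $q=1$. Then $r\in\mathrm{her}((x-\varepsilon')_+)\subset\mathrm{her}(x)\subset I$, so $r\in\mathcal P$ by Step 3. For $f(t)=(t-\varepsilon)_+$ we have $rf(x)=f(x)$, and $f(x)=f(x)r$ by taking adjoints. So in the context $C^*(1,r,f(x))$ we get $(x-\varepsilon)_+=r(x-\varepsilon)_+\in P$. The ideal $P\cap C^*(x,1)$ is closed and contains $(x-\varepsilon)_+$ for all $\varepsilon>0$, so $x\in P$.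

Hence $P=N(I)=\eta_{\mathcal A}(I)$, and $\eta_{\mathcal A}$ is onto. This proves Theorem C. $\square$

## 5. A connected quotient, where the projections run out

Let
$$\Delta=\{t\in\mathbb R^3:t_i\ge0,\ t_1+t_2+t_3=1\},\qquad S_i=\{t\in\Delta:t_i=0\}\quad(i=1,2,3),$$
with corners $e_1,e_2,e_3$. Suppose there is a surjective unital $*$-homomorphism $\pi:\mathcal A\to C(\Delta)$. Then Lemma 2 fails, in the following exact sense. Let $x\ge0$ be a lift of $t_1$, let $0<\varepsilon'<\varepsilon<1$ and $q=1$, and suppose $r$ were as in the lemma. Then $\pi(r)$ is a projection in $C(\Delta)$, that is, $0$ or $1$, since $\Delta$ is connected. But $r\in\mathrm{her}((x-\varepsilon')_+)$ makes $\pi(r)$ vanish on $S_1$, while $rf(x)=f(x)$ with $f(t)=(t-\varepsilon)_+$ makes it $1$ at the corner $e_1$. There is no such $r$, and Steps 1, 2 and 5 cannot start.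

So let us try to build a strange invariant partial ideal over such a quotient. Look for one of the form $P=\{x\text{ normal}:\pi(x)\in\mathcal Z\}$ with $\mathcal Z\subset C(\Delta)$. Unitary invariance is free, because $\pi(uxu^*)=\pi(x)$ in the commutative algebra $C(\Delta)$. What is left is that $\{x\in V:\pi(x)\in\mathcal Z\}$ be a closed ideal of $V$ for each context $V$. If some context maps onto $C(\Delta)$, then $\mathcal Z$ is an ordinary closed ideal and nothing strange happens. Room appears only if functions on $\Delta$ fail to have commuting lifts. Two real functions $f,g$ have commuting self-adjoint lifts if and only if $f+ig$ has a normal lift, so we want an algebra in which few functions have normal lifts. Here is the form of this that we shall use. A *loop* is a continuous map $\gamma:S^1\to\Delta$, and $\mathrm{wind}$ is the winding number around $0$ of a map $S^1\to\mathbb C\setminus\{0\}$.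

**Hypothesis (H)** on a unital $C^*$-algebra $\mathcal A$: there is a surjective unital $*$-homomorphism $\pi:\mathcal A\to C(\Delta)$ such that $\mathrm{wind}(\pi(x)\circ\gamma)=0$ for every normal $x\in\mathcal A$ and every loop $\gamma$ with $\pi(x)\circ\gamma$ nowhere $0$.

For instance, $\mathcal A=C(\Delta)$ with $\pi=\mathrm{id}$ fails the condition: take $x=(t_1-\frac13)+i(t_2-\frac13)$, which vanishes only at the barycenter, and a small loop once around the barycenter. Consequently, under (H) the functions $t_1,t_2$ have no commuting self-adjoint lifts.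

How to choose $\mathcal Z$? Aim for $P\cap V$ of codimension one in each $V$. Then $P$ picks out a character of each context, and so should attach to each real function $h$ on $\Delta$ a value $\sigma(h)\in h(\Delta)$, with $\mathcal Z$ consisting of the $h$ with zero set containing a "large" set. Evaluation at a point would give an ordinary ideal. The idea is to call a set large when it is connected and touches all three sides of the triangle. Each side is then large, so $\sigma(t_1)=\sigma(t_2)=\sigma(t_3)=0$, although $t_1+t_2+t_3=1$: the rule $\sigma$ is not additive. The whole proof consists in showing that this nonadditivity is invisible to commuting elements, and that is where (H) enters.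

## 6. Connected sets meeting the three sides of a triangle

**Definition.** A *Y-set* is a closed connected subset of $\Delta$ meeting all of $S_1,S_2,S_3$.

Examples: $\Delta$ itself; the union of the three segments from the barycenter to the midpoints of the sides (the letter Y); each side, since for instance $S_1$ contains $e_2\in S_3$ and $e_3\in S_2$. The half of $S_1$ from $e_2$ to the midpoint of $S_1$ is not a Y-set, since it misses $S_2$.

A remark on limits. The nonempty compact subsets of $\Delta$ form a compact space in the Hausdorff metric, and *a Hausdorff limit $Q$ of Y-sets $Q_n$ is a Y-set*. Indeed, if $Q$ were the union of disjoint nonempty closed sets $A,B$ at distance $d>0$, then for large $n$ the set $Q_n$ would lie in the union of the disjoint open $\frac d3$-neighborhoods of $A$ and $B$ and meet both, contradicting connectedness. And if $q_n\in Q_n\cap S_i$, a limit point of $(q_n)$ lies in $Q\cap S_i$.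

**(Y0)** *If $E_1\supseteq E_2\supseteq\cdots$ are closed and each $E_n$ contains a Y-set $Q_n$, then $\bigcap E_n$ contains a Y-set.*

*Proof.* A subsequence of $(Q_n)$ converges to a Y-set $Q$. Since $Q_m\subset E_n$ for $m\ge n$ and $E_n$ is closed, $Q\subset E_n$ for every $n$. $\square$

**(Y1)** *Any two Y-sets intersect.*

*Proof.* **A claim on the sphere.** We pass to the sphere to use antipodal symmetry. The claim: two nonempty closed connected subsets $Q,R\subset S^2$ with $Q=-Q$ and $R=-R$ intersect. Suppose not, and let $0<\delta\le\mathrm{dist}(Q,R)$. The open $\delta$-neighborhood $U$ of $R$ in $S^2$ is a union of spherical caps, each connected and centered at a point of the connected set $R$. So $U$ is open and connected, hence path connected. Also $U=-U$ and $U\cap Q=\emptyset$. Pick $r\in R$ and a path $\gamma:[0,1]\to U$ from $r$ to $-r$, and extend it to a closed path on $[0,2]$ by $\gamma(s+1)=-\gamma(s)$.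

Fix $q_0\in Q$, and use stereographic projection with $q_0\mapsto\infty$, $-q_0\mapsto0$. The antipodal map becomes $z\mapsto-1/\bar z$. As $\pm q_0\in Q$ are not on the path, $\gamma$ becomes $z:[0,2]\to\mathbb C\setminus\{0\}$ with
$$z(s+1)=-1/\overline{z(s)}=-z(s)/|z(s)|^2 .$$
Let $\theta$ be a continuous argument of $z$. Then $\theta(s+1)-\theta(s)$ is an odd multiple of $\pi$, constant by continuity, say $(2k+1)\pi$. So $\theta(2)-\theta(0)=2(2k+1)\pi$, and $z$ has winding number $2k+1\ne0$ around $0$. On the other hand the winding number around $a$ is a locally constant function of $a$ off the curve, and is $0$ for large $|a|$. So it extends to a locally constant function on $S^2\setminus\gamma$ that vanishes at $q_0$. The connected set $Q\subset S^2\setminus\gamma$ contains both $q_0$ and $-q_0$, so the winding number around $0$ is $0$. This contradiction proves the claim.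

**Unfolding the triangle.** Let $s:S^2\to\Delta$, $s(x)=(x_1^2,x_2^2,x_3^2)$. It maps each of the $8$ closed octants homeomorphically onto $\Delta$. For a Y-set $Q$ the set $\tilde Q=s^{-1}(Q)$ is closed and symmetric. It is the union of $8$ pieces, one in each octant, each homeomorphic to $Q$ and so connected. The pieces in two octants differing only in the sign of $x_i$ share the points over $Q\cap S_i\ne\emptyset$. Any octant is reached from any other by changing one sign at a time, so $\tilde Q$ is connected. For Y-sets $Q,Q'$ the claim gives $\tilde Q\cap\tilde Q'\ne\emptyset$, hence $Q\cap Q'\ne\emptyset$. $\square$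

**(Y2)** *If $\Delta=E\cup G$ with $E,G$ closed, then $E$ or $G$ contains a Y-set.*

*Proof.* Recall Sperner's lemma: if the vertices of a triangulation of $\Delta$ are labelled by $1,2,3$ so that no vertex on $S_i$ has label $i$, then some triangle carries all three labels.

Take a triangulation $T_n$ of mesh less than $1/n$. Color a vertex $E$ if it lies in $E$, otherwise $G$ (then it lies in $G$). The connected components of the two one-colored induced subgraphs of the $1$-skeleton are called *clusters*. Suppose no cluster has vertices on all three sides. Label a vertex $v$ by the least $i$ such that the cluster of $v$ has no vertex on $S_i$. A vertex on $S_i$ is not labelled $i$, so Sperner's lemma gives a triangle with labels $1,2,3$. Two of its vertices have the same color. They are adjacent, so they are in the same cluster and have the same label, a contradiction.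

So some cluster has vertices on all three sides. The union $Q_n$ of the edges between its vertices is closed and connected and meets all sides, so it is a Y-set. (The cluster has more than one vertex, since no point lies on all three sides.) Its points are all within $1/n$ of $E$, or all within $1/n$ of $G$. One alternative, say $E$, occurs for infinitely many $n$. A Hausdorff limit of a subsequence of these $Q_n$ is a Y-set, and it lies in $E$ because $E$ is closed. $\square$

**(Y3)** *For each $h\in C(\Delta,\mathbb R)$ there is exactly one $t=:\sigma(h)$ such that $h^{-1}(t)$ contains a Y-set.*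

*Proof.* Different level sets are disjoint, so uniqueness is (Y1). For existence let
$$t=\inf\{s\in\mathbb R:\{h\le s\}\text{ contains a Y-set}\}.$$
The infimum is over a nonempty set ($s=\max h$ works) bounded below by $\min h$. By (Y0) applied to the sets $\{h\le t+\frac1n\}$, the set $\{h\le t\}$ contains a Y-set. Fix $n$. The set $\{h\le t-\frac1n\}$ contains no Y-set by definition of $t$. The set $\{h\ge t+\frac1n\}$ is disjoint from $\{h\le t\}$, so by (Y1) it contains no Y-set either. These two closed sets are disjoint and Y-sets are connected, so their union contains no Y-set. By (Y2), applied to this union and to $\{|h-t|\le\frac1n\}$, the latter contains a Y-set. Let $n\to\infty$ and use (Y0). $\square$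

By hand: $\sigma(t_i)=0$, since $S_i\subset t_i^{-1}(0)$. Also $\sigma(t_1-t_2)=0$, since the zero set of $t_1-t_2$ is the segment from $e_3\in S_1\cap S_2$ to the midpoint of $S_3$. But $\sigma(t_1+t_2)=\sigma(1-t_3)=1$.

## 7. Winding numbers force additivity on commuting elements

**Lemma 4.** Let $\mathcal A$ satisfy (H), $V$ a context, and $f,g\in\pi(V)$ with $f,g\ge0$. If $f^{-1}(0)$ and $g^{-1}(0)$ contain Y-sets $Q_f,Q_g$, then $(f+g)^{-1}(0)$ contains a Y-set.

The picture behind the proof: if the conclusion fails, the function $u$ below maps $Q_f$ into a vertical line to the left of $0$, $Q_g$ into a horizontal line below $0$, and a third Y-set $Q$ into an L-shaped curve above and to the right of $0$. The three Y-sets meet pairwise, so together they carry $u$ once around $0$, which (H) forbids. Since Y-sets need not be path connected, we use a continuous argument instead of an actual loop.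

*Proof.* **The third Y-set.** Let $h=\max(f,g)\ge0$, $t=\sigma(h)\ge0$, and let $Q\subset h^{-1}(t)$ be a Y-set. If $t=0$, then $f=g=0$ on $Q$ and we are done. Suppose $t>0$.

**A continuous argument.** We use (H) to take a logarithm. Put
$$u=(f-\tfrac t2)+i(g-\tfrac t2),\qquad O=\{u\ne0\}\subset\Delta .$$
Since $V$ is a unital algebra, $u=\pi(x)$ for some $x\in V$, and $x$ is normal because $V$ is a commutative $C^*$-algebra. By (H), $u\circ\gamma$ has winding number $0$ for every loop $\gamma$ in $O$. As $O$ is relatively open in the convex set $\Delta$, it is locally path connected. On each path component of $O$, the map $u$ to $\mathbb C\setminus\{0\}$ induces the trivial map on fundamental groups, hence lifts through $\exp:\mathbb C\to\mathbb C\setminus\{0\}$. The path components are open, so the imaginary parts of the lifts give a continuous $\theta:O\to\mathbb R$ with $u=|u|e^{i\theta}$.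

**Values of $u$.** On $Q$ we have $\max(\mathrm{Re}\,u,\mathrm{Im}\,u)=\frac t2>0$; on $Q_f$, $\mathrm{Re}\,u=-\frac t2$; on $Q_g$, $\mathrm{Im}\,u=-\frac t2$. So all three sets lie in $O$. By (Y1) choose
$$q_1\in Q\cap Q_f,\qquad q_2\in Q\cap Q_g,\qquad q_3\in Q_f\cap Q_g .$$
Then
$$u(q_1)=\tfrac t2(-1+i),\qquad u(q_2)=\tfrac t2(1-i),\qquad u(q_3)=-\tfrac t2(1+i).$$

**Following the argument.** On a connected subset of $O$ whose $u$-image lies in a region with a continuous branch of $\arg$, the difference of $\theta$ and that branch is continuous with values in $2\pi\mathbb Z$, hence constant. Apply this three times.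

* On $Q$: the region $\{\max(\mathrm{Re},\mathrm{Im})>0\}$ has a branch with values in $(-\frac\pi2,\pi)$, so $\theta(q_1)-\theta(q_2)=\frac{3\pi}4-(-\frac\pi4)=\pi$.
* On $Q_f$: the region $\{\mathrm{Re}<0\}$ has a branch in $(\frac\pi2,\frac{3\pi}2)$, so $\theta(q_3)-\theta(q_1)=\frac{5\pi}4-\frac{3\pi}4=\frac\pi2$.
* On $Q_g$: the region $\{\mathrm{Im}<0\}$ has a branch in $(-\pi,0)$, so $\theta(q_2)-\theta(q_3)=-\frac\pi4+\frac{3\pi}4=\frac\pi2$.

Adding the three equations gives $0=2\pi$, a contradiction. So $t=0$. $\square$

**Proposition 5.** Let $\mathcal A$ satisfy (H). Then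
$$P_\kappa=\{x\in\mathcal A\text{ normal}:\pi(x)^{-1}(0)\text{ contains a Y-set}\}\in PI(\mathcal A).$$
For each context $V$, $P_\kappa\cap V$ has codimension $1$ in $V$, and $1\notin P_\kappa$.

*Proof.* **Invariance.** $\pi(uxu^*)=\pi(x)$ since $C(\Delta)$ is commutative. So $uP_\kappa u^*\subset P_\kappa$ for every unitary $u$, and applying this to $u^*$ gives equality.

**Ideal.** Fix $V$ and put $I=P_\kappa\cap V$. We have $0\in I$, since $\Delta$ is a Y-set, and $IV\subset I$, since the zero set of $\pi(x)\pi(v)$ contains that of $\pi(x)$. Let $x,y\in I$. Apply Lemma 4 to $f=|\pi(x)|=\pi(|x|)$ and $g=|\pi(y)|=\pi(|y|)$, where $|x|,|y|\in V$. The set $\{|\pi(x)|+|\pi(y)|=0\}\subset\pi(x+y)^{-1}(0)$ contains a Y-set. So $x+y\in I$.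

**Closedness.** Let $x_n\in I$, $x_n\to x\in V$. Passing to a subsequence, $\|x_n-x\|\le\frac1n$. Then $\{|\pi(x)|\le\frac1n\}$ contains the zero set of $\pi(x_n)$, hence a Y-set. By (Y0), so does $\pi(x)^{-1}(0)$.

**Codimension.** $1\notin P_\kappa$, since the zero set of $\pi(1)=1$ is empty. For self-adjoint $y\in V$, (Y3) gives $y-\sigma(\pi(y))1\in I$. Every element of $V$ is a combination of two self-adjoint ones, so $V=I+\mathbb C1$. $\square$

Already $P_\kappa\ne N(J)$ for every closed ideal $J$. If $x_1,x_2$ are self-adjoint lifts of $t_1,t_2$ and $x_3=1-x_1-x_2$, then $x_1,x_2,x_3\in P_\kappa$, as their images vanish on $S_1,S_2,S_3$, but $x_1+x_2+x_3=1\notin P_\kappa$. This shows that $\eta_{\mathcal A}$ is not onto. To exclude *every* isomorphism we need a lattice-theoretic difference.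

## 8. Distributivity fails

**Theorem A.** If $\mathcal A$ satisfies (H), then $\tilde\tau(\mathcal A)$ is not distributive. Hence $\tilde\tau(\mathcal A)\not\cong\mathrm{Id}(\mathcal A)$ as posets.

*Proof.* We work in $PI(\mathcal A)\cong\tilde\tau(\mathcal A)$ (Lemma 1). Recall that the order is reverse inclusion, joins are intersections, and the bottom $0$ is the set of all normal elements. Write $\kappa$ for $P_\kappa$ as an element of $PI(\mathcal A)$. For closed $L\subset\Delta$ put
$$N_L=\{x\text{ normal}:\pi(x)|_L=0\},$$
which is $N(J)$ for the closed ideal $J=\{x:\pi(x)|_L=0\}$, so it lies in $PI(\mathcal A)$.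

**Step 1: $\kappa$ is an atom.** *This makes meets with $\kappa$ easy to compute.* $\kappa\ne0$ since $1\notin P_\kappa$. If $P\supsetneq P_\kappa$, choose $x\in P\setminus P_\kappa$ and $V=C^*(x,1)$. The ideal $P\cap V$ strictly contains the codimension-one ideal $P_\kappa\cap V$. So $P\cap V=V$, $1\in P$, and $P=0$ by fact 2.

**Step 2: $\kappa\le N_L$ iff $L$ contains a Y-set.** *This translates the order into geometry.* If $L$ contains a Y-set and $x\in N_L$, then $\pi(x)^{-1}(0)\supseteq L$ contains it, so $N_L\subset P_\kappa$. Conversely let $N_L\subset P_\kappa$. Then $L\ne\emptyset$, because $1\in N_\emptyset$ and $1\notin P_\kappa$. Let $x$ be a self-adjoint lift of $\mathrm{dist}(\cdot,L)$. Then $x\in N_L\subset P_\kappa$, so $L=\pi(x)^{-1}(0)$ contains a Y-set.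

**Step 3: cutting a side.** *A Y-set is cut into two closed sets neither of which contains one.* For closed $L,L'$ we have $N_L\vee N_{L'}=N_L\cap N_{L'}=N_{L\cup L'}$. Let $S_1=L\cup L'$ be the division of $S_1$ into closed halves at its midpoint, $L=\{t_1=0,\ t_2\ge\frac12\}$ and $L'=\{t_1=0,\ t_3\ge\frac12\}$. The half $L$ misses $S_2$ and $L'$ misses $S_3$, so neither contains a Y-set. By Step 2, $\kappa\not\le N_L$ and $\kappa\not\le N_{L'}$, and since $\kappa$ is an atom, $\kappa\wedge N_L=0=\kappa\wedge N_{L'}$. But $S_1$ is a Y-set, so $\kappa\le N_{S_1}$. Therefore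
$$\kappa\wedge(N_L\vee N_{L'})=\kappa\wedge N_{S_1}=\kappa\ne0=(\kappa\wedge N_L)\vee(\kappa\wedge N_{L'}).$$

**Step 4: $\mathrm{Id}(\mathcal A)$ is distributive.** *This is the property that separates the two lattices.* For closed two-sided ideals, $J+K$ is closed: it is the preimage in $\mathcal A$ of the image of $J$ in $\mathcal A/K$, and images of $*$-homomorphisms are closed. So in $\mathrm{Id}(\mathcal A)$ the meet of $J,K$ is $J+K$ and the join is $J\cap K$. Let $x\in I\cap(J+K)$ be positive. Then $x^{1/2}\in I\cap(J+K)$; write $x^{1/2}=j+k$ with $j\in J,k\in K$. So $x=x^{1/2}j+x^{1/2}k\in(I\cap J)+(I\cap K)$. As $I\cap(J+K)$ is spanned by its positive elements,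
$$I\cap(J+K)=(I\cap J)+(I\cap K). \tag{2}$$
Applying (2) twice,
$$(I+J)\cap(I+K)=\big((I+J)\cap I\big)+\big((I+J)\cap K\big)=I+(I\cap K)+(J\cap K)=I+(J\cap K),$$
which is the law $I\wedge(J\vee K)=(I\wedge J)\vee(I\wedge K)$ in $\mathrm{Id}(\mathcal A)$.

An isomorphism of posets preserves joins and meets, hence distributivity. So $\tilde\tau(\mathcal A)\not\cong\mathrm{Id}(\mathcal A)$ as posets. $\square$

## 9. Toeplitz operators and algebras satisfying (H)

It remains to find algebras satisfying (H). The source of vanishing winding numbers is the Fredholm index.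

**Theorem B.** (H) holds for:

1. $\mathcal U_2$, the universal unital $C^*$-algebra generated by two self-adjoint contractions;
2. the full group algebras $C^*(F_n)$, $n\ge2$, and any unital $C^*$-algebra with a quotient satisfying (H);
3. a separable type I (hence nuclear) algebra $E$ which is an extension of $C([-1,1]^2)$ by a countable $c_0$-direct sum of copies of the compact operators.

**The index input.** Let $\mathcal T\subset B(H^2)$ be the Toeplitz algebra, $T_\varphi$ the Toeplitz operator with continuous symbol $\varphi$, and $q:\mathcal T\to C(S^1)$ the symbol map, $q(T_\varphi)=\varphi$. We recall $\ker q=\mathcal K$, the compact operators (Coburn), and that if $y\in\mathcal T$ and $q(y)$ is nowhere $0$, then $y$ is Fredholm with index $-\mathrm{wind}(q(y))$ (Gohberg–Krein). For example $T_z$ is the unilateral shift, of index $-1$. A normal Fredholm operator has index $0$, since $\ker y=\ker y^*$. Hence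
$$y\in\mathcal T\text{ normal},\ q(y)\text{ nowhere }0\ \Longrightarrow\ \mathrm{wind}(q(y))=0. \tag{3}$$

*Proof of (1).* *The strategy is to turn every loop in $\Delta$ into a representation in $\mathcal T$.* Let $a,b$ be the generators of $\mathcal U_2$. The functions $t_1,t_2$ are self-adjoint contractions in $C(\Delta)$, so $\pi(a)=t_1$, $\pi(b)=t_2$ defines $\pi:\mathcal U_2\to C(\Delta)$. It is surjective by Stone–Weierstrass, since $t_1,t_2$ separate the points of $\Delta$. Given a loop $\gamma=(\gamma_1,\gamma_2,\gamma_3)$, define $\rho_\gamma:\mathcal U_2\to\mathcal T$ by $a\mapsto T_{\gamma_1}$, $b\mapsto T_{\gamma_2}$. This is allowed, since these are self-adjoint contractions ($\gamma_1,\gamma_2$ are real with values in $[0,1]$). The two unital $*$-homomorphisms $x\mapsto q\rho_\gamma(x)$ and $x\mapsto\pi(x)\circ\gamma$ from $\mathcal U_2$ to $C(S^1)$ agree on $a$ and $b$, hence for all $x$. If $x$ is normal and $\pi(x)\circ\gamma$ is nowhere $0$, apply (3) to the normal element $\rho_\gamma(x)$. So (H) holds. $\square$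

With Theorem A, this disproves the conjecture: $\tilde\tau(\mathcal U_2)\not\cong\mathrm{Id}(\mathcal U_2)$ even as posets, so no natural isomorphism exists.

*Proof of (2).* If $\psi:\mathcal A'\to\mathcal A$ is a unital surjection and $\mathcal A$ satisfies (H) via $\pi$, then $\mathcal A'$ satisfies (H) via $\pi\psi$, because $\psi$ maps normal elements to normal elements. For $C^*(F_n)$, send two of the free generators to the unitaries $e^{ia},e^{ib}\in\mathcal U_2$ and the others to $1$. The resulting map $C^*(F_n)\to\mathcal U_2$ is onto: the spectra of $a,b$ lie in $[-1,1]\subset(-\pi,\pi)$, so $a,b$ are recovered from $e^{ia},e^{ib}$ by continuous functional calculus with a branch of the logarithm. $\square$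

*Proof of (3).* *The strategy is to replace the universal algebra by a sequence of Toeplitz representations along a dense set of loops, arranged to commute asymptotically.* Let $X=[-1,1]^2\cong\Delta$. Transporting along a homeomorphism, it suffices to verify (H) with $X$ in place of $\Delta$. Let $(\gamma_k)_{k\ge1}$ be dense in $C(S^1,X)$ in the uniform metric.

**Almost commuting lifts.** We claim that for each $k$ there are self-adjoint contractions $a_k,b_k\in\mathcal T$ with $(q(a_k),q(b_k))=\gamma_k$ and $\|[a_k,b_k]\|<1/k$. Let $T_1,T_2$ be the Toeplitz operators of the coordinates of $\gamma_k$. They are self-adjoint contractions, and $c=[T_1,T_2]\in\ker q=\mathcal K$. Let $(e_n)$, $0\le e_n\le1$, be an approximate unit of $\mathcal K$ that is quasicentral in $\mathcal T$, i.e. $\|[e_n,y]\|\to0$ for all $y\in\mathcal T$ (Arveson; a sequence suffices because $\mathcal T$ is separable). Put $d_n=(1-e_n)^{1/2}\in1+\mathcal K$. Then $\|[d_n,y]\|\to0$ for all $y\in\mathcal T$. Indeed $[p(1-e_n),y]\to0$ for every polynomial $p$, and the square root is a uniform limit of polynomials on $[0,1]$. Moving all factors $d_n$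 to the left,
$$\big\|[d_nT_1d_n,\,d_nT_2d_n]-d_n^4c\big\|\to0,\qquad\|d_n^4c\|=\|(1-e_n)^2c\|\le\|(1-e_n)c\|\to0 .$$
Take $a_k=d_nT_1d_n$ and $b_k=d_nT_2d_n$ with $n$ large. They are self-adjoint contractions, and their symbols are the coordinates of $\gamma_k$, since $q(d_n)=1$. This proves the claim.

**The algebra.** In $\prod_k\mathcal T$ (bounded sequences) let $a=(a_k)$, $b=(b_k)$, let $J=\bigoplus_{c_0}\mathcal K$ (sequences of compact operators with norms tending to $0$, an ideal of $\prod_k\mathcal T$), and put
$$E=C^*(1,a,b)+J,$$
a $C^*$-algebra, being the sum of a $C^*$-subalgebra and a closed ideal. Each $[a_k,b_k]$ is compact, because its symbol is $0$, and has norm less than $1/k$. So $[a,b]\in J$. Hence $E/J$ is commutative, generated by $1$ and two self-adjoint contractions, so $E/J=C(Y)$ with $Y\subset X$ the joint spectrum. Let $\pi:E\to C(Y)$ be the quotient map; $\pi(a),\pi(b)$ are the coordinate functions.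

**Identifying $Y$.** For each $k$ the homomorphism $E\to C(S^1)$, $x=(x_m)_m\mapsto q(x_k)$, kills $J$ and sends $(a,b)$ to the coordinates of $\gamma_k$. It factors through a unital $*$-homomorphism $C(Y)\to C(S^1)$. That map is composition with a continuous map $S^1\to Y$, which must be $\gamma_k$. So $\gamma_k(S^1)\subset Y$ and
$$q(x_k)=\pi(x)\circ\gamma_k\qquad\text{for all }x\in E. \tag{4}$$
Every constant loop in $X$ is a uniform limit of loops $\gamma_k$, and $Y$ is closed, so $Y=X$.

**Verification of (H).** Let $x\in E$ be normal and $\gamma$ a loop in $X$ with $\pi(x)\circ\gamma$ nowhere $0$. By uniform continuity of $\pi(x)$ and density, choose $k$ with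
$$\|\pi(x)\circ\gamma-\pi(x)\circ\gamma_k\|_\infty<\min|\pi(x)\circ\gamma| .$$
The straight-line homotopy between the two functions avoids $0$, so they have the same winding number, and $\pi(x)\circ\gamma_k$ is nowhere $0$. The component $x_k\in\mathcal T$ is normal. By (4) and (3),
$$\mathrm{wind}(\pi(x)\circ\gamma)=\mathrm{wind}(\pi(x)\circ\gamma_k)=\mathrm{wind}(q(x_k))=0 .$$
So (H) holds. Finally, $E$ is separable, since $C^*(1,a,b)$ and $J$ are. It is an extension of $C(X)$ by $J$, and since $J$ and $E/J=C(X)$ are type I, so is $E$; hence $E$ is nuclear. $\square$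

By Theorem A, $\tilde\tau(\mathcal A)\not\cong\mathrm{Id}(\mathcal A)$, even as posets, for $\mathcal A=\mathcal U_2$, for $\mathcal A=C^*(F_n)$ with $n\ge2$, and for the separable type I algebra $\mathcal A=E$.
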